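\title{Countable distributive lattices in the punctual degrees of the rationals}

\begin{abstract}
A punctual presentation of $(\mathbb Q,<)$ is a copy of the rational order with universe $\mathbb N$ and primitive recursive order relation. Such presentations are compared by the existence of a primitive recursive isomorphism, and the resulting partial order is the order of punctual degrees. We construct presentations $\mathcal A_Z$, one for each primitive recursive set $Z\subseteq\mathbb N$, such that $\mathcal A_X$ lies below $\mathcal A_Y$ exactly when $X\subseteq Y$, and $\mathcal A_{X\cup Y}$ and $\mathcal A_{X\cap Y}$ are a supremum and an infimum of $\mathcal A_X,\mathcal A_Y$ among all punctual presentations. It follows that a distributive lattice embeds into the punctual degrees of $(\mathbb Q,<)$ if and only if it is at most countable, which confirms a conjecture.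
\end{abstract}

\section{Introduction}\label{sec:intro}

A structure is \emph{punctual} if its universe is $\mathbb N$ and all its functions and relations are primitive recursive (p.r.) on $\mathbb N$. For a countably infinite structure $\mathcal A$, let $PR(\mathcal A)$ be the collection of its \emph{punctual presentations}, the punctual structures isomorphic to $\mathcal A$. Following \cite{KMN}, we write $\mathcal A_1\le_{pr}\mathcal A_2$ if there is a p.r.\ isomorphism from $\mathcal A_1$ onto $\mathcal A_2$. This is a preorder. Identifying $\mathcal A_1$ with $\mathcal A_2$ when $\mathcal A_1\le_{pr}\mathcal A_2$ and $\mathcal A_2\le_{pr}\mathcal A_1$, we obtain a partial order $\mathbf{PR}(\mathcal A)$, the \emph{punctual degrees} of $\mathcal A$.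

Consider the case $\mathcal A=(\mathbb Q,<)$. A punctual presentation is a p.r.\ linear order on $\mathbb N$ that is dense and has no endpoints. Between any two such orders the back-and-forth argument produces a computable isomorphism: each of its steps searches for a point in a prescribed interval, and density guarantees that the search ends. Nothing, however, bounds the length of the search by a p.r.\ function. Think of a presentation as a process that produces the points $0,1,2,\dots$ one at a time and places each among the earlier ones. A p.r.\ isomorphism $\mathcal A_1\to\mathcal A_2$ has to name the image of $n$ within p.r.\ time, so $\mathcal A_1\le_{pr}\mathcal A_2$ says that the intervals of $\mathcal A_2$ fill up at least as fast as matching intervals of $\mathcal A_1$ demand. The punctual degrees of $(\mathbb Q,<)$ record these speeds, which computable isomorphisms do not see.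

It is natural to ask how rich the order $\mathbf{PR}(\mathbb Q,<)$ is. It is not dense \cite{KoMN}. It contains degrees $\mathcal A<_{pr}\mathcal C,\mathcal D<_{pr}\mathcal B$ with $\mathcal C,\mathcal D$ incomparable, $\mathcal A=\inf(\mathcal C,\mathcal D)$ and $\mathcal B=\sup(\mathcal C,\mathcal D)$ \cite{DH}. An \emph{embedding} of a lattice $L$ into the punctual degrees is an injective order-preserving map $L\to\mathbf{PR}(\mathbb Q,<)$ that sends $x\vee y$ to the supremum and $x\wedge y$ to the infimum, in $\mathbf{PR}(\mathbb Q,<)$, of the images of $x$ and $y$. In these terms the four degrees above are an embedding of the four-element Boolean algebra. The following conjecture is posed in \cite{PS}.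

\begin{quote}
\emph{Every countable distributive lattice can be embedded into the punctual degrees of $(\mathbb Q,<)$.}
\end{quote}

We prove the conjecture. One family of presentations serves all lattices.

\begin{theorem}\label{thm:main}
There are punctual presentations $\mathcal A_Z$ of $(\mathbb Q,<)$, one for each p.r.\ set $Z\subseteq\mathbb N$, such that for all p.r.\ sets $X,Y$:
\begin{enumerate}
\item[(1)] $\mathcal A_X\le_{pr}\mathcal A_Y$ if and only if $X\subseteq Y$;
\item[(2)] $\mathcal A_{X\cup Y}$ is a supremum and $\mathcal A_{X\cap Y}$ is an infimum of $\mathcal A_X$ and $\mathcal A_Y$ in $\mathbf{PR}(\mathbb Q,<)$.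
\end{enumerate}
\end{theorem}

Thus $Z\mapsto\deg\mathcal A_Z$ embeds the lattice of all p.r.\ sets.

\begin{corollary}\label{cor:main}
Every countable distributive lattice embeds into $\mathbf{PR}(\mathbb Q,<)$, preserving $\vee$ and $\wedge$. Conversely, every lattice that embeds into $\mathbf{PR}(\mathbb Q,<)$ is at most countable. Hence a distributive lattice embeds into $\mathbf{PR}(\mathbb Q,<)$ if and only if it is at most countable.
\end{corollary}

All $\mathcal A_Z$ are listings of one order $M$. They differ only in whether certain points are listed at once or after a delay that no p.r.\ function can bridge, and $Z$ decides which points are delayed. Section~\ref{sec:schedules} sets this up and proves the theorem in the model case where every isomorphism in sight induces the identity on $M$. The work lies in removing that assumption, because $(\mathbb Q,<)$ has many automorphisms and the bounds in (2) range over all punctual presentations. Section~\ref{sec:plan} explains the three devices that do this, Sections \ref{sec:construction} and~\ref{sec:geometry} build $M$ and describe its geometry, Sections \ref{sec:order}--\ref{sec:inf} prove Theorem~\ref{thm:main}, and Section~\ref{sec:lattices}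 derives Corollary~\ref{cor:main}.

\section{Schedules, ticks and delayed points}\label{sec:schedules}

We use the following standard facts. The p.r.\ functions are closed under composition, primitive recursion, course-of-values recursion (where the value at $n$ is a p.r.\ function of $n$ and the list of earlier values), definition by cases with p.r.\ conditions, bounded search, and change of finitely many values. Finite sequences and finite structures are coded by numbers so that the usual operations on them are p.r.; in particular, if the state of a process at time $s+1$ is a p.r.\ function of $s$ and the state at time $s$, then the state is a p.r.\ function of $s$. The configuration of a fixed machine after $s$ steps on input $x$ is a p.r.\ function of $(x,s)$. There is a list $\sigma_0,\sigma_1,\dots$ of all partial computable functions $\mathbb N\to\mathbb N$ for which the relation $\sigma_{j,t}(x)=y$, meaning that the computation of $\sigma_j(x)$ halts within $t$ steps with output $y$, is p.r. There is a list $\psi_0,\psi_1,\dots$ of all unary p.r.\ functions such that $(i,m)\mapsto\psi_i(m)$ is computable. The inverse of a computable bijection of $\mathbb N$ is computable.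

\subsection*{Schedules}
A presentation of a fixed order is determined by the times at which the points are listed.

\begin{definition}
A \emph{schedule} is a function $u:\mathbb N\to\mathbb N$ such that every set $u^{-1}(s)$ is finite and nonempty and the list of elements of $u^{-1}(s)$ is a p.r.\ function of $s$. Its \emph{enumeration} is the bijection $e:\mathbb N\to\mathbb N$ that lists all $x$ in the lexicographic order of the pairs $(u(x),x)$.
\end{definition}

The function $u$ need not be p.r.: at time $s$ we see which points have appeared, but from $x$ alone we may be unable to bound the time at which $x$ appears. The next lemma is our only tool for proving that a map between listings is, or is not, primitive recursive.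

\begin{lemma}\label{lem:schedule}
Let $u,u'$ be schedules with enumerations $e,e'$.
\begin{enumerate}
\item[(a)] $e$ is p.r., and $u(e(n))\le n$ for all $n$.
\item[(b)] Let $h,\rho$ be p.r.\ functions and $C\subseteq\mathbb N$ a set such that $u(h(n))\le\rho(n)$ for all but finitely many $n\in C$. Then some p.r.\ function agrees with $e^{-1}h$ on $C$.
\item[(c)] Let $\varphi$ be p.r.\ and $\hat\varphi=e'\varphi e^{-1}$. There is a p.r.\ function $p$ such that $u'(\hat\varphi(x))\le p(s)$ whenever $u(x)\le s$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $L_s$ be the concatenation of the increasing lists of $u^{-1}(0),\dots,u^{-1}(s)$. It is p.r.\ in $s$, has at least $s+1$ entries, and is the list $e(0),e(1),\dots,e(|L_s|-1)$.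

(a) $L_n$ has at least $n+1$ entries, so it contains $e(n)$ as its entry number $n$.

(b) Map $n$ to the position of $h(n)$ in $L_{\rho(n)}$, or to $0$ if $h(n)$ does not occur there, and correct finitely many values.

(c) Let $p(s)=\max\{\varphi(n):n<|L_s|\}$. If $u(x)\le s$, then $n=e^{-1}(x)<|L_s|$, and (a) gives $u'(\hat\varphi(x))=u'(e'(\varphi(n)))\le\varphi(n)\le p(s)$.
\end{proof}

\subsection*{Ticks}
We need delays that are long for all p.r.\ functions at once, while the end of a delay remains easy to recognize when it comes.

\begin{lemma}\label{lem:ticks}
There are numbers $1=T_0<T_1<\cdots$ such that the relation $s=T_t$ is p.r.\ in $(s,t)$ and, for every p.r.\ function $p$, we have $p(T_t)<T_{t+1}$ for all but finitely many $t$.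
\end{lemma}

\begin{proof}
The function $\alpha(t,m)=1+m+\max_{i\le t}\psi_i(m)$ is computable. Fix a machine that computes $\alpha$ and whose running time is at least its output (let it count down from the output before halting). Let $T_{t+1}$ be $T_t$ plus the running time on input $(t,T_t)$. To decide whether $s=T_t$, run the machine on $(0,T_0),(1,T_1),\dots$ in turn for $s$ steps in total; this reveals all $T_{t'}\le s$. If $p=\psi_i$ and $t\ge i$, then $p(T_t)<\alpha(t,T_t)<T_{t+1}$.
\end{proof}

We fix such a sequence and call time $T_t$ \emph{tick $t$}.

\subsection*{Delayed points}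
A \emph{delay system} consists of a p.r.\ linear order $M=(\mathbb N,\prec)$, a schedule $u$, points $\pi_t$ with $u(\pi_t)=T_t$, called \emph{delayable}, and \emph{types} $\lambda_t\in\mathbb N$ ($t\in\mathbb N$), such that $\pi_t$ and $\lambda_t$ are p.r.\ functions of the number $T_t$ and every set $u^{-1}(s)$ contains a point that is not delayable. For a p.r.\ set $Z$ put
\[
u_Z(x)=\begin{cases}T_{t+1}&\text{if }x=\pi_t\text{ and }\lambda_t\notin Z,\\ u(x)&\text{otherwise.}\end{cases}
\]
So $\pi_t$ is on time if its type is in $Z$, and is one tick late otherwise.

\begin{lemma}\label{lem:delay}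
For p.r.\ $Z$ the function $u_Z$ is a schedule. Let $e_Z$ be its enumeration and $\mathcal A_Z=(\mathbb N,<_Z)$ with $n<_Zn'\iff e_Z(n)\prec e_Z(n')$. Then $\mathcal A_Z$ is punctual and $e_Z:\mathcal A_Z\to M$ is a p.r.\ isomorphism. For p.r.\ $X,Y$,
\begin{equation}\label{eq:minmax}
u_{X\cup Y}=\min(u_X,u_Y),\qquad u_{X\cap Y}=\max(u_X,u_Y),
\end{equation}
and if $X\subseteq Y$, then $\mathcal A_X\le_{pr}\mathcal A_Y$.
\end{lemma}

\begin{proof}
If $s$ is not a tick, $u_Z^{-1}(s)=u^{-1}(s)$. If $s=T_t$, then $u_Z^{-1}(s)$ is $u^{-1}(s)$ with $\pi_t$ removed in case $\lambda_t\notin Z$ and with $\pi_{t-1}$ added in case $t\ge1$ and $\lambda_{t-1}\notin Z$. This is p.r.\ in $s$ because $Z$ is p.r.\ and $T_{t-1}<s$ is found by bounded search, and the set is nonempty because it contains a point that is not delayable. By Lemma~\ref{lem:schedule}(a), $e_Z$ and $<_Z$ are p.r. For \eqref{eq:minmax}, the point $\pi_t$ is on time for $X\cup Y$ if and only if it is on time for $X$ or for $Y$, and on time for $X\cap Y$ if and only if it is on time for both. If $X\subseteq Y$, then $u_Y(e_X(n))\le u_X(e_X(n))\le n$, so the isomorphism $e_Y^{-1}e_X$ is p.r.\ by Lemma~\ref{lem:schedule}(b).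
\end{proof}

The identities \eqref{eq:minmax} are the reason to expect the conjecture to hold, and the reason why distributive lattices appear. The following example proves Theorem~\ref{thm:main} under the simplifying assumption that no automorphism of $M$ other than the identity intervenes.

\begin{example}[the model case]\label{ex:model}
Take any delay system in which every type occurs infinitely often; for the four-element lattice of subsets of $\{0,1\}$ it is enough that $\lambda_t$ alternates between $0$ and $1$.

\emph{Order.} Let $i\in X\setminus Y$. The isomorphism $\varphi=e_Y^{-1}e_X:\mathcal A_X\to\mathcal A_Y$, which induces the identity on $M$, is not p.r. Otherwise Lemma~\ref{lem:schedule}(c) gives a p.r.\ function $p$ with $T_{t+1}=u_Y(\pi_t)\le p(T_t)$ for each of the infinitely many $t$ with $\lambda_t=i$, contrary to Lemma~\ref{lem:ticks}.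

\emph{Suprema.} Let $f:\mathcal A_X\to\mathcal E$ and $g:\mathcal A_Y\to\mathcal E$ be p.r.\ isomorphisms that induce the same map $\hat h=fe_X^{-1}=ge_Y^{-1}$ on $M$. For $x=e_{X\cup Y}(n)$ we have $u_X(x)\le n$ or $u_Y(x)\le n$ by \eqref{eq:minmax}, and the lists up to time $n$ show which. In the first case compute $\hat h(x)$ as $f(e_X^{-1}(x))$, in the second as $g(e_Y^{-1}(x))$. So $\hat he_{X\cup Y}:\mathcal A_{X\cup Y}\to\mathcal E$ is p.r.

\emph{Infima.} Let $f:\mathcal D\to\mathcal A_X$ and $g:\mathcal D\to\mathcal A_Y$ be p.r.\ isomorphisms with $\hat h=e_Xf=e_Yg$. Then $u_{X\cap Y}(\hat h(n))\le\max(f(n),g(n))$ by \eqref{eq:minmax} and Lemma~\ref{lem:schedule}(a), so $e_{X\cap Y}^{-1}\hat h:\mathcal D\to\mathcal A_{X\cap Y}$ is p.r.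
\end{example}

In the general case we shall patch isomorphisms together by the following observation.

\begin{lemma}\label{lem:glue}
Let $h_0:L\to L'$ be an isomorphism of linear orders, let $C_i$ be pairwise disjoint convex subsets of $L$, and let $h_i:C_i\to h_0(C_i)$ be isomorphisms. The map equal to $h_i$ on $C_i$ and to $h_0$ outside $\bigcup_iC_i$ is an isomorphism $L\to L'$.
\end{lemma}

\begin{proof}
The sets $C_i$ and the remaining single points partition $L$ into convex pieces. The new map sends each piece isomorphically onto its $h_0$-image, and $h_0$ preserves the order of the pieces.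
\end{proof}

\section{Three devices against automorphisms}\label{sec:plan}

For $M\cong(\mathbb Q,<)$ each part of Example~\ref{ex:model} can be evaded by an automorphism of $M$. We describe what goes wrong and what the construction does about it.

\emph{Fixed points by starvation.} A p.r.\ isomorphism $\varphi:\mathcal A_X\to\mathcal A_Y$ induces an automorphism $\hat\varphi$ of $M$, which need not send $\pi_t$ to $\pi_t$; it may use any point that $\mathcal A_Y$ already has in a suitable position. Suppose, however, that $\hat\varphi$ fixes a point $m\succ\pi_t$ and that nothing is created to the left of $m$ between ticks $t$ and $t+1$. If $\lambda_t\in X\setminus Y$, then at time $T_t$ the listing $\mathcal A_X$ has some number $k$ of points to the left of $m$, while $\mathcal A_Y$ has only $k-1$ such points until time $T_{t+1}$, which is too late for $\varphi$. To force fixed points we reserve \emph{anchor} intervals and, for every subinterval $(q,q')$ of an anchor, we infinitely often put no new point into $(q,q')$ at a tick while flooding everything else. An automorphism that is induced by a p.r.\ map cannot send a flooded interval onto a starved one.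

\emph{A nest of intervals.} For an upper bound $\mathcal E$ with p.r.\ isomorphisms $f,g$, the two induced maps $\hat f,\hat g:M\to\mathcal E$ differ by the automorphism $\sigma=\hat g^{-1}\hat f$. It involves an inverse, so it is only computable, and starvation says nothing about it. We therefore arrange, for each computable automorphism $\sigma_j$, an interval $K$ that contains all but finitely many delayable points and in which $\sigma_j$ behaves in one of two extreme ways. We keep a nest of intervals $J_0\supseteq J_1\supseteq\cdots$ and create delayable points in the innermost one. If $\sigma_j$ is seen to move a small interval off itself, we make that interval the new $J_{j+1}$. If this never happens, $\sigma_j$ fixes so many points that the model case applies locally, in a \emph{cell} around each delayable point.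

\emph{Exponential growth from left to right.} It remains to treat an interval $K$ that is moved off itself. Then the part of $\mathcal E$ (or of a lower bound $\mathcal D$) that one map matches with $K$ is matched by the other map with an interval outside $K$, where almost no point is delayed. After exchanging the two maps if necessary, we may choose on which side of $K$ this interval lies. At every tick we fill the gaps from left to right, each with exponentially more points than exist so far. So an interval to the right of $K$ can absorb everything that appears in $K$, which handles suprema, and a cell in $K$ can absorb everything that appears to the left of $K$ without using its delayable point early, which handles infima. For the latter the cells must never be starved. Hence the nest is not allowed to move into a cell, and this is why $\sigma_j$ is controlled only outside the cells.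

\section{The construction}\label{sec:construction}

We create points in time, name them $0,1,2,\dots$ in the order of creation, and decide their order $\prec$ as they are created. The words left, right and interval refer to $\prec$. An interval $(v,w)$ always has $v\prec w$, with $v,w$ points or $\pm\infty$. During the construction we compare intervals by their endpoints: $(v,w)\subseteq(v',w')$ means $v'\preceq v$ and $w\preceq w'$, and the two are \emph{disjoint} if $w\preceq v'$ or $w'\preceq v$. An interval cannot be both contained in and disjoint from another one. Since the final order will be dense, these notions agree with the set-theoretic ones.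

Let $P_t$ be the finite set of points created at times $<T_t$. A \emph{gap of $P_t$} is an interval whose endpoints are consecutive in $P_t\cup\{\pm\infty\}$. An interval with endpoints in $P_t$ contains a gap of $P_t$, and every gap of $P_t$ is either contained in it or disjoint from it. Fix a p.r.\ function $\lambda:\mathbb N\to\mathbb N$ that takes every value infinitely often, and a p.r.\ function $t\mapsto(q_t,q'_t)$ that takes every value in $\mathbb N^2$ infinitely often.

We maintain a \emph{chain} of intervals $J_0,\dots,J_\ell$ with $J_i=(c_i,d_i)$. For $i<\ell$ the member $J_i$ has been \emph{processed}: it carries points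
\[
c_i\prec a_i\prec b_i\prec b_i'\prec d_i,\qquad\text{and}\qquad J_{i+1}\subseteq(b_i,b_i').
\]
We call $(c_i,a_i)$ the \emph{anchor} and $(b_i,b_i')$ the \emph{room} of $J_i$; see Figure~\ref{fig:chain}. The last member $J_\ell$, the \emph{core}, is unprocessed and contains no point yet. Each member is either \emph{marked} or \emph{unmarked}. At tick $t$ one \emph{cell} $V_t$ is created; cells are never discarded.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=0.95cm,y=1cm]
\draw (0,0)--(12,0);
\foreach \x/\name in {0.5/c_i,2.5/a_i,5.6/\pi_t,6.3/b_i,7.6/c_{i+1},9.2/d_{i+1},10.3/b_i',11.5/d_i}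
  {\fill (\x,0) circle (1.7pt); \node[below] at (\x,-0.05) {$\name$};}
\foreach \x in {3.0,3.2,...,5.01} {\fill[gray] (\x,0) circle (1.1pt);}
\node[below] at (4,-0.05) {block};
\draw[|-|] (0.5,0.4)--node[above]{anchor}(2.5,0.4);
\draw[|-|] (2.5,0.4)--node[above]{cell $V_t$}(6.3,0.4);
\draw[|-|] (6.3,0.4)--node[above]{room}(10.3,0.4);
\draw[|-|] (7.6,-0.75)--node[below]{$J_{i+1}$}(9.2,-0.75);
\draw[|-|] (0.5,1.2)--node[above]{$J_i$}(11.5,1.2);
\end{tikzpicture}
\caption{A chain member $J_i=(c_i,d_i)$ that was processed at tick $t$. Subintervals of the anchor are starved from time to time. The cell contains a large block of points and the delayable point $\pi_t$. The next member $J_{i+1}$ lies in the room: it is the whole room if it is unmarked, and it is a gap chosen inside the room by a jump of $i$ if it is marked.}\label{fig:chain}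
\end{figure}

\medskip\noindent\textbf{Time $0$.} Create $0\prec1$. The chain is $J_0=(0,1)$, unmarked.

\medskip\noindent\textbf{Time $s\ge1$, not a tick.} Create one point, a \emph{filler}, to the right of all existing points. (A schedule must produce a point at every time. Fillers do so far away from $J_0$.)

\medskip\noindent\textbf{Tick $t$.} There are four steps.

\emph{Step 1: jump.} A \emph{witness for $j<\ell$} is a gap $(y,z)$ of $P_t$ that is contained in the room $(b_j,b_j')$, is not contained in any cell $V_s$ with $s<t$, and satisfies, for some $x\in P_t$,
\[
\big[\sigma_{j,t}(y)=x\ \text{ and }\ x\succeq z\big]\qquad\text{or}\qquad\big[\sigma_{j,t}(z)=x\ \text{ and }\ x\preceq y\big].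
\]
The index $j<\ell$ is \emph{eligible} if $J_{j+1}$ is unmarked and $j$ has a witness. If some index is eligible, let $j$ be the least one and $(y,z)$ its leftmost witness; replace the chain by $J_0,\dots,J_j,(y,z)$ and mark the new last member. We say that \emph{$j$ jumps}. In Steps 2--4, $J_0,\dots,J_\ell$ is the chain after Step~1, and $J_\ell$ is \emph{the core of tick $t$}.

\emph{Step 2: starve.} If $q_t,q_t'\in P_t$ and $c_i\preceq q_t\prec q_t'\preceq a_i$ for some $i<\ell$, let $S_t=(q_t,q_t')$ and call the gaps of $P_t$ contained in $S_t$ \emph{starved}. Otherwise no gap is starved, and we write $S_t=\emptyset$.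

\emph{Step 3: fill.} Go through the gaps of $P_t$ from left to right, creating points from left to right. To \emph{create a block} means to create $2^m$ consecutive points, where $m$ is the number of points existing at that moment. In a starved gap do nothing. In the core of tick $t$ create a point $a_\ell$, then a block, then points $\pi_t$, $b_\ell$, $b'_\ell$. In every other gap create a block.

\emph{Step 4: extend.} Let $V_t=(a_\ell,b_\ell)$ and $\lambda_t=\lambda(\ell)$, which we also call the type of the cell $V_t$. Append $J_{\ell+1}=(b_\ell,b_\ell')$, unmarked, as the new core.

\medskip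
The core of tick $t$ is a gap of $P_t$ and is not starved, so Step~3 makes sense. Indeed, a core chosen by a jump is a gap by definition; a core appended at tick $t-1$ has two consecutive new points as endpoints, and the fillers created before tick $t$ lie to the right of $1$; and for $i<\ell$ the core lies in the room of $J_i$, which is disjoint from the anchor of $J_i$. All chain members and cells are contained in $(0,1)$ and therefore never receive a filler.

\begin{example}
At tick $0$ we have $P_0=\{0,1\}$ and $\ell=0$, so nothing jumps and nothing is starved. The gap $(-\infty,0)$ receives $2^2$ points $2,\dots,5$. The core $(0,1)$ receives $a_0=6$, a block of $2^7$ points $7,\dots,134$, and then $\pi_0=135$, $b_0=136$, $b_0'=137$. The gap $(1,\infty)$ receives $2^{138}$ points. The first cell is $V_0=(6,136)$ and the new core is $J_1=(136,137)$. If $\lambda(0)\notin Z$, the point $135$ is withheld from $\mathcal A_Z$ until time $T_1$, so $e_Z(134)=134$ and $e_Z(135)=136$.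
\end{example}

The \emph{state} at time $s$ consists of the finite order built so far, the creation times, the chain with its points and marks, and the cells with their delayable points and types. The state at time $s+1$ is a p.r.\ function of $s$ and the state at time $s$: Steps 1 and 2 are bounded searches, and Step~3 is a loop of at most $|P_t|+1$ rounds. So the state is p.r.\ in $s$. Let $u(x)$ be the creation time of $x$ and $M=(\mathbb N,\prec)$. At every time a point is created that is not of the form $\pi_t$: a filler, or at a tick a point in the gap to the right of $P_t$, which is never starved. So $u$ is a schedule. Its enumeration is the identity, since points are named in the order of creation, and Lemma~\ref{lem:schedule}(a) gives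
\[
u(x)\le x .
\]
Hence $x\prec x'$ is decided by the state at time $\max(x,x')$, and $\prec$ is p.r. We have obtained a delay system, and Lemma~\ref{lem:delay} defines the punctual orders $\mathcal A_Z$. Note that $u_{\mathbb N}=u$ and $\mathcal A_{\mathbb N}=M$.

\section{Geometry of the construction}\label{sec:geometry}

\begin{lemma}[growth]\label{lem:growth}
Every gap of $P_t$ that is not starved receives at tick $t$ a block $B$. No point of $B$ is delayable, $|B|\ge2^{|P_t|}$, and $|B|\ge2^k$ where $k$ is the number of points of $P_{t+1}$ to the left of $B$. The block in the core of tick $t$ lies in $V_t$.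
\end{lemma}

\begin{proof}
We have $|B|=2^m$, where $m$ counts $P_t$ and the points created at tick $t$ before $B$. A point of $P_{t+1}$ to the left of $B$ is among these, because the points created at tick $t$ after $B$ and the fillers created before tick $t+1$ lie to the right of $B$.
\end{proof}

\begin{lemma}\label{lem:dense}
$M\cong(\mathbb Q,<)$. Hence $\mathcal A_Z\in PR(\mathbb Q,<)$ for every p.r.\ set $Z$.
\end{lemma}

\begin{proof}
For infinitely many $t$ we have $q_t=q'_t$, so $S_t=\emptyset$, and then every gap of $P_t$, including the two unbounded ones, receives points. So $M$ is a countable dense linear order without endpoints.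
\end{proof}

\begin{lemma}[cells]\label{lem:cells}
\mbox{}
\begin{enumerate}
\item[(a)] The core of tick $t$ is disjoint from every $V_s$ with $s<t$.
\item[(b)] Distinct cells are disjoint, have no common endpoint, and no endpoint of one lies in the other.
\item[(c)] $V_t\cap P_t=\emptyset$, and $\pi_t$ is the only delayable point in $V_t$.
\item[(d)] If $s<t$, no gap of $P_t$ contained in $V_s$ is starved.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Induction on $t$; for $t=0$ there is nothing to prove. If an index jumps at tick $t$, the core is a gap of $P_t$ contained in no $V_s$, $s<t$, and these cells have endpoints in $P_t$, so the gap is disjoint from them. Otherwise the core is the room appended at tick $t-1$. It is disjoint from $V_{t-1}$, and it is contained in the core of tick $t-1$, which is disjoint from all $V_s$ with $s<t-1$.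

(b), (c) The endpoints of $V_t$ are new points inside the core of tick $t$. This core is a gap of $P_t$, so $V_t$ contains no point of $P_t$, in particular no endpoint of an earlier cell. By (a) it is disjoint from the earlier cells, so $V_t$ is disjoint from them and they do not contain the endpoints of $V_t$. Finally $\pi_s\in V_s$, so $\pi_s\notin V_t$ for $s\ne t$.

(d) Let $S_t\subseteq(c_i,a_i)$ with $i<\ell$, and let $J_i$ have been processed at tick $t'<t$. We show that the anchor $(c_i,a_i)$ is disjoint from $V_s$. For $s<t'$ this follows from (a), as $J_i$ was the core of tick $t'$. For $s=t'$ we have $V_s=(a_i,b_i)$. For $t'<s<t$, the member $J_i$ stayed in the chain, so the core of tick $s$ had an index larger than $i$ and $V_s\subseteq(b_i,b'_i)$. A gap contained in both $V_s$ and $S_t$ would be contained in the anchor and disjoint from it.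
\end{proof}

Next we show that every position of the chain changes only finitely often. We say that the $j$-th member is \emph{set} at tick $t$ if it is chosen in Step~1 or appended in Step~4. The $j$-th member and its points and mark can be replaced or removed only by a jump of an index $i<j$.

\begin{lemma}[the final nest]\label{lem:nest}
For every $j$ the $j$-th member of the chain takes a final value $J_j^*=(c_j^*,d_j^*)$, which is processed, with points $a_j^*,b_j^*,b_j'^*$. For $j\ge1$ let $\tau_j$ be the last tick at which the $j$-th member is set.
\begin{enumerate}
\item[(a)] At every tick $t>\tau_j$ no index $i<j$ jumps, the chain begins with $J_0^*,\dots,J_j^*$, and the core of tick $t$ is contained in $J_j^*$.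
\item[(b)] $J_j^*$ is the core of tick $\tau_j$ if it is marked, and the core of tick $\tau_j+1$ if it is unmarked ($j\ge1$). An unmarked $J_{j+1}^*$ equals $(b_j^*,b_j'^*)$.
\item[(c)] $c_j^*\prec a_j^*\prec b_j^*\preceq c_{j+1}^*\prec d_{j+1}^*\preceq b_j'^*\prec d_j^*$.
\item[(d)] $\tau_j\to\infty$, and every point $x$ satisfies $x\prec c_j^*$ or $x\succ d_j^*$ for some $j\ge1$.
\end{enumerate}
\end{lemma}

\begin{proof}
We show by induction on $j$ that from some tick on the $j$-th member is present and no $i<j$ jumps. This holds for $j=0$. Suppose it holds for $j$. Then the $j$-th member no longer changes. If it is still unprocessed at the start of a later tick, then $\ell=j$, only indices $i<j$ could jump, none does, and so it is processed at that tick. From then on a $(j+1)$-st member is present. It can change only by a jump of $j$, after which it is marked, stays in the chain, and prevents $j$ from being eligible again. So from some tick on no $i<j+1$ jumps.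

(a) After a jump of $i<j$ at a tick $t>\tau_j$ the $j$-th member would have to be set at tick $t$ or later. So there is no such jump, the members up to index $j$ do not change after tick $\tau_j$, and the core has index at least $j$.

(b) A marked member was chosen in Step~1 and is the core of that tick. An unmarked one was appended in Step~4 of tick $\tau_j$ as the room of its predecessor, which is final by (a), and by (a) nothing jumps at tick $\tau_j+1$, where $\ell=j$.

(c) This is the shape of the chain.

(d) At most two members are set at a tick, so each number equals $\tau_j$ for at most two $j$, and $\tau_j\to\infty$. By (b), $J_j^*$ is a gap of $P_{\tau_j}$ or of $P_{\tau_j+1}$, so it contains no point of $P_{\tau_j}$. Given $x$, choose $j\ge1$ with $x\in P_{\tau_j}$. Then $x\preceq c_j^*$ or $x\succeq d_j^*$, and (c) gives $x\prec c_{j+1}^*$ or $x\succ d_{j+1}^*$.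
\end{proof}

The points $b_i'$ serve only to make the right endpoints decrease strictly, so that by (d) the nest, and with it the cells, accumulate at no point of $M$.

\begin{lemma}[final intervals]\label{lem:final}
Let $j\ge1$ and $K=J_j^*=(c,d)$.
\begin{enumerate}
\item[(a)] At every tick $t>\tau_j$ no gap of $P_t$ contained in $(d,\infty)$ is starved.
\item[(b)] Every cell either has both endpoints in $K$ or is disjoint from $K$, and only finitely many cells are disjoint from $K$.
\item[(c)] There is a finite set $F$ such that every delayable point outside $F$ lies in a cell contained in $K$. In particular, if $x\notin F$ lies in no cell contained in $K$, then $u_Z(x)=u(x)\le x$ for every p.r.\ set $Z$.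
\item[(d)] A p.r.\ procedure decides from $x$ whether $x$ lies in a cell $V_s\subseteq K$, and if so finds $s$, the endpoints of $V_s$ and its type.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $S_t\subseteq(c_i,a_i)$. If $i\ge j$, then $S_t\subseteq K$. If $i<j$, then $a_i\prec b_i\preceq c$. In both cases $S_t$ lies to the left of $d$.

(b) Let $t\in\{\tau_j,\tau_j+1\}$ be the tick whose core is $K$. The cells $V_s$ with $s<t$ are disjoint from $K$ by Lemma~\ref{lem:cells}(a). For $s\ge t$ the endpoints of $V_s$ lie inside the core of tick $s$, which is contained in $K$ by Lemma~\ref{lem:nest}(a).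

(c) Let $F$ consist of the $\pi_s$ with $V_s$ disjoint from $K$.

(d) If $x\in V_s$, then $T_s\le u(x)\le x$ by Lemma~\ref{lem:cells}(c), so $V_s$ is recorded in the state at time $x$. The points $c,d$ are fixed parameters.
\end{proof}

\section{The order}\label{sec:order}

We prove part (1) of Theorem~\ref{thm:main}. One direction is contained in Lemma~\ref{lem:delay}. For the other, let $\varphi:\mathcal A_X\to\mathcal A_Y$ be a p.r.\ isomorphism and $\hat\varphi=e_Y\varphi e_X^{-1}$ the induced automorphism of $M$. By Lemmas \ref{lem:schedule}(c) and~\ref{lem:ticks} there is $t_0$ such that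
\begin{equation}\label{eq:fast}
t\ge t_0\ \text{ and }\ u_X(x)\le T_t\quad\Longrightarrow\quad u_Y(\hat\varphi(x))<T_{t+1}.
\end{equation}
This is the only use of the hypothesis that $\varphi$ is p.r.

\begin{lemma}\label{lem:anchor}
$\hat\varphi$ fixes every point of every final anchor $(c_j^*,a_j^*)$.
\end{lemma}

\begin{proof}
Let $y\in(c_j^*,a_j^*)$, $x=\hat\varphi^{-1}(y)$, and suppose $x\ne y$. We choose an interval $(q,q')$ in the anchor that is disjoint from its preimage $(z,z')$, where $z=\hat\varphi^{-1}(q)$ and $z'=\hat\varphi^{-1}(q')$. If $x\prec y$, let $q=\max(x,c_j^*)$ and $q'=y$; then $z'=x\preceq q$. If $x\succ y$, let $q=y$ and $q'=\min(x,a_j^*)$; then $z=x\succeq q'$.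

Choose $t>\max(t_0,\tau_{j+1})$ with $q,q',z,z'\in P_t$ and $(q_t,q'_t)=(q,q')$. By Lemma~\ref{lem:nest}(a), $J^*_j$ is a processed member of the chain at tick $t$, so $S_t=(q,q')$. The interval $(z,z')$ contains a gap of $P_t$, which is disjoint from $S_t$ and hence not starved. By Lemma~\ref{lem:growth} it receives a block $B$ with $|B|\ge2^{|P_t|}>|P_t|$, and $u_X=u=T_t$ on $B$ because no point of $B$ is delayable. By \eqref{eq:fast} the points of $\hat\varphi(B)\subseteq(q,q')$ are created before time $T_{t+1}$. But $(q,q')$ receives no point at tick $t$ and no filler. So $\hat\varphi(B)\subseteq P_t$, which contradicts $|B|>|P_t|$.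
\end{proof}

\begin{remark}
The lemma fails for computable automorphisms of $M$: the back-and-forth argument started from a pair $y\mapsto y'$ gives a computable automorphism that moves $y$ to any prescribed $y'$.
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:main}(1)]
Suppose that $\varphi$ is as above and $i\in X\setminus Y$. Choose $j\ge1$ with $\lambda(j)=i$ and $\tau_j\ge t_0$, and let $t\ge\tau_j$ be the tick whose core is $J_j^*$. Then $\lambda_t=i$. Pick $m\in(c_{j+1}^*,a_{j+1}^*)$. Then $\hat\varphi(m)=m$ by Lemma~\ref{lem:anchor}, and
\[
\pi_t\prec b_j^*\preceq c_{j+1}^*\prec m\prec1 .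
\]
Let $G$ be the finite set of points $x\prec m$ with $u(x)\le T_t$; it contains $\pi_t$. Every $x\in G$ has $u_X(x)\le T_t$: for $x=\pi_s$ with $s<t$ because $u_X(\pi_s)\le T_{s+1}\le T_t$, for $x=\pi_t$ because $i\in X$, and for the other points because $u_X(x)=u(x)$. By \eqref{eq:fast}, every $x'\in\hat\varphi(G)$ satisfies $x'\prec m$ and $u_Y(x')<T_{t+1}$. Such a point $x'$ is created before time $T_{t+1}$ and is not a filler, so $x'\in G$; and $x'\ne\pi_t$, since $u_Y(\pi_t)=T_{t+1}$. Thus $\hat\varphi$ maps $G$ injectively into $G\setminus\{\pi_t\}$, which is impossible.
\end{proof}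

The argument needs a final anchor to the right of $\pi_t$. This is guaranteed for the cells of final members $J_j^*$, while a cell of an abandoned member may end up to the right of the final nest. This is why the type of a cell is tied to its position in the chain and not to its tick.

\section{The dichotomy}\label{sec:dichotomy}

\begin{lemma}\label{lem:dichotomy}
Suppose that $\sigma=\sigma_j$ is an automorphism of $M$, and let $K=J_{j+1}^*=(c,d)$. Then one of the following holds.
\begin{enumerate}
\item[(i)] $\sigma(K)\cap K=\emptyset$.
\item[(ii)] $\sigma$ fixes every point of $K$ that lies in no cell, and $\sigma(V)=V$ for every cell $V\subseteq K$.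
\end{enumerate}
\end{lemma}

\begin{proof}
If $K$ is marked, it was a witness for $j$, so $\sigma(c)\succeq d$ or $\sigma(d)\preceq c$. As $\sigma(K)=(\sigma(c),\sigma(d))$, alternative (i) holds.

Let $K$ be unmarked, so that $K$ is the room $(b_j^*,b_j'^*)$. At a tick $t>\tau_{j+1}$ the index $j$ has no witness: otherwise $j$ would be eligible and some $i\le j$ would jump, contrary to Lemma~\ref{lem:nest}(a). Let $x\in K$ lie in no cell and suppose $\sigma(x)\ne x$. We shall find a witness next to $x$.

First, $x$ has a \emph{free side}: an interval $(x,w)\subseteq K$ or $(w,x)\subseteq K$ that is disjoint from all cells. Choose $l\ge1$ with $x\prec c_l^*$ or $x\succ d_l^*$ by Lemma~\ref{lem:nest}(d). By Lemma~\ref{lem:final}(b) all cells outside a finite family $\mathcal F$ are contained in $J_l^*$. Suppose that $x$ is not the left endpoint of a cell. Let $w$ be the least of the following points: $d$; the point $c_l^*$, in case $x\prec c_l^*$; the left endpoints $a\succ x$ of cells in $\mathcal F$. A cell contained in $J_l^*$ lies to the right of $w$ if $x\prec c_l^*$ and to the left of $x$ if $x\succ d_l^*$. A cell $(a,b)\in\mathcal F$ does not contain $x$ and has $a\ne x$,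 so $b\preceq x$ or $w\preceq a$. Hence $(x,w)$ is free. If $x$ is the left endpoint of a cell, it is not the right endpoint of any cell by Lemma~\ref{lem:cells}(b), and the mirror image of this argument gives a free interval $(w,x)$.

Inside the free side we choose $(y_0,z_0)$ as follows.
\[
\begin{array}{ll|ll|l}
 & \text{free side} & y_0 & z_0 & \text{then}\\ \hline
\sigma(x)\succ x & (x,w) & x & \min(w,\sigma(x)) & \sigma(y_0)=\sigma(x)\succeq z_0\\
\sigma(x)\succ x & (w,x) & \max(w,\sigma^{-1}(x)) & x & \sigma(y_0)\succeq x=z_0\\
\sigma(x)\prec x & (w,x) & \max(w,\sigma(x)) & x & \sigma(z_0)=\sigma(x)\preceq y_0\\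
\sigma(x)\prec x & (x,w) & x & \min(w,\sigma^{-1}(x)) & \sigma(z_0)\preceq x=y_0
\end{array}
\]
In each row $y_0\prec z_0$, because $\sigma^{-1}$ moves $x$ in the direction opposite to $\sigma$. Take $t>\tau_{j+1}$ so large that $y_0,z_0,\sigma(y_0),\sigma(z_0)\in P_t$ and the computations of $\sigma_j(y_0)$ and $\sigma_j(z_0)$ halt within $t$ steps. If $\sigma(y_0)\succeq z_0$, let $z$ be the successor of $y_0$ in $P_t$; then $z\preceq z_0\preceq\sigma(y_0)$, and we take the gap $(y_0,z)$. If $\sigma(z_0)\preceq y_0$, let $y$ be the predecessor of $z_0$ in $P_t$; then $y\succeq y_0\succeq\sigma(z_0)$, and we take the gap $(y,z_0)$. The gap lies in $(y_0,z_0)$, so it is contained in the room of $J_j^*$ and disjoint from all cells. It is a witness for $j$, a contradiction.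

Finally, the endpoints of a cell $V\subseteq K$ lie in $K$ by Lemma~\ref{lem:final}(b) and in no cell by Lemma~\ref{lem:cells}(b). So $\sigma$ fixes them, and $\sigma(V)=V$.
\end{proof}

\section{Suprema}\label{sec:sup}

The case of an interval moved off itself rests on the fact that every interval to the right of a final interval is at least as fast as that interval.

\begin{lemma}\label{lem:copy}
Let $j\ge1$, $K=J_j^*=(c,d)$ and $Q=(r,r')$ with $d\preceq r\prec r'$ points of $M$. There is a p.r.\ function $\theta$ whose restriction to $K$ is an isomorphism of $K$ onto $Q$.
\end{lemma}

\begin{proof}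
Fix a tick $t_0>\tau_j$ with $r,r'\in P_{t_0}$; also $c,d\in P_{t_0}$. From time $T_{t_0}$ on, fillers lie to the right of $r'$, so $K$ and $Q$ receive points only at ticks. Let $t\ge t_0$ and $k_t=|K\cap P_{t+1}|$. By Lemmas \ref{lem:final}(a) and~\ref{lem:growth},
\begin{equation}\label{eq:richQ}
\text{every interval }(v,w)\subseteq Q\text{ with }v,w\in P_t\text{ receives at least }2^{k_t}>k_t\text{ points at tick }t,
\end{equation}
since it contains a gap of $P_t$, this gap is not starved, and $K$ lies to the left of its block.

We define order embeddings $\theta_t:K\cap P_t\to Q\cap P_t$ for $t>t_0$, each extending the previous one. By \eqref{eq:richQ} for $(r,r')$ at tick $t_0$ there is an embedding $\theta_{t_0+1}$; fix one. Given $\theta_t$, put $\theta_t(c)=r$ and $\theta_t(d)=r'$, and let $y_t$ be the least number in $Q\cap P_t$ outside the range of $\theta_t$, if there is one. This is the point that we try to bring into the range. Let $(v,w)\subseteq K$ be a gap of $P_t$ and let $x_1\prec\dots\prec x_k$ be the points created in it at tick $t$, so $k\le k_t$. If $k\ge1$ and $y_t\in(\theta_t(v),\theta_t(w))$, send $x_1$ to $y_t$ and $x_2,\dots,x_k$ to the leftmost $k-1$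 points created at tick $t$ in $(y_t,\theta_t(w))$. Otherwise send $x_1,\dots,x_k$ to the leftmost $k$ points created at tick $t$ in $(\theta_t(v),\theta_t(w))$. These intervals lie in $Q$ and have endpoints in $P_t$, so by \eqref{eq:richQ} there are enough points. Doing this for all gaps in $K$ gives $\theta_{t+1}$. Let $\theta$ be the union of the $\theta_t$ on $K$, and $0$ outside $K$. Its restriction to $K$ is an order embedding into $Q$.

Suppose that $y$ is the least number in $Q$ outside $\theta(K)$. Choose $t$ such that $y\in P_t$ and all smaller numbers in $Q$ are in the range of $\theta_t$; then $y_{t'}=y$ for all $t'\ge t$. There is a gap $(v,w)\subseteq K$ of $P_t$ with $y\in(\theta_t(v),\theta_t(w))$. Since $M$ is dense, there is a first tick $t'\ge t$ at which $(v,w)$ receives points. It is still a gap of $P_{t'}$, so its leftmost new point is sent to $y$, a contradiction. Hence $\theta(K)=Q$.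

To compute $\theta(x)$ for $x\in K\setminus P_{t_0+1}$, note that $x$ is created at a tick $t$ with $T_t\le x$, and that $\theta_{t+1}$ is obtained from $\theta_t$ and the state at time $T_t$. So $\theta(x)$ is found by running the recursion through the ticks up to time $x$, with the finite data $t_0,c,d,r,r',\theta_{t_0+1}$ as parameters.
\end{proof}

\begin{proposition}\label{prop:sup}
For p.r.\ sets $X,Y$, the presentation $\mathcal A_{X\cup Y}$ is a supremum of $\mathcal A_X$ and $\mathcal A_Y$.
\end{proposition}

\begin{proof}
Let $U=X\cup Y$. By Lemma~\ref{lem:delay}, $\mathcal A_U$ is an upper bound. Let $\mathcal E$ be punctual and let $f:\mathcal A_X\to\mathcal E$ and $g:\mathcal A_Y\to\mathcal E$ be p.r.\ isomorphisms. The isomorphisms $\hat f=fe_X^{-1}$ and $\hat g=ge_Y^{-1}$ from $M$ to $\mathcal E$ are computable, so $\hat g^{-1}\hat f$ is a computable automorphism of $M$, say $\sigma_j$. Let $K=J_{j+1}^*=(c,d)$, let $F$ be the finite set of Lemma~\ref{lem:final}(c), and apply Lemma~\ref{lem:dichotomy}.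

\emph{Alternative (ii).} Here $\hat f(V)=\hat g(V)$ for all cells $V\subseteq K$, so we may choose between $\hat f$ and $\hat g$ cell by cell. Let $H$ be the union of the cells $V\subseteq K$ whose type is not in $X$; it is p.r.\ by Lemma~\ref{lem:final}(d). Let $\hat h=\hat g$ on $H$ and $\hat h=\hat f$ outside $H$. By Lemma~\ref{lem:glue}, $\hat h:M\to\mathcal E$ is an isomorphism. On $H$ we have $u_Y=u_U$, because a delayable point in $H$ has its type outside $X$, and such a type is in $U$ exactly if it is in $Y$. Outside $H\cup F$ we have $u_X=u_U$, because a delayable point there has its type in $X\subseteq U$. Since $u_U(e_U(n))\le n$, Lemma~\ref{lem:schedule}(b) shows that $e_Y^{-1}e_U$ agrees with a p.r.\ function on the p.r.\ set $C=e_U^{-1}(H)$ and $e_X^{-1}e_U$ agrees with a p.r.\ function on its complement. As $\hat he_U$ equals $g\,e_Y^{-1}e_U$ on $C$ and $f\,e_X^{-1}e_U$ outside $C$, it is p.r., and $\mathcal A_U\le_{pr}\mathcal E$.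

\emph{Alternative (i).} Here $\hat f(K)$ and $\hat g(K)$ are disjoint intervals of $\mathcal E$. We use only this property and show that $M\le_{pr}\mathcal E$; this suffices, as $\mathcal A_U\le_{pr}\mathcal A_{\mathbb N}=M$. The situation is symmetric in $(X,f)$ and $(Y,g)$, so we may assume that $\hat f(K)$ lies to the left of $\hat g(K)$, that is, $\hat f(d)\le\hat g(c)$ in $\mathcal E$. Outside $K$ the map $\hat g$ is fast: $u_Y(x)\le x$ for $x\notin K\cup F$, so $\hat g$ agrees outside $K$ with a p.r.\ function by Lemma~\ref{lem:schedule}(b). The same holds for $\hat f$. Inside $K$ the map $\hat g$ may be slow, and we reach $\hat g(K)$ through $\hat f$ instead. Let $r=\hat f^{-1}\hat g(c)$, $r'=\hat f^{-1}\hat g(d)$ and $Q=(r,r')$. Then $\hat f(Q)=\hat g(K)$ and $d\preceq r$. Take $\theta$ from Lemma~\ref{lem:copy}, and let $\hat h=\hat f\theta$ on $K$ and $\hat h=\hat g$ outside $K$. Since $\hat f\theta$ maps $K$ isomorphically onto $\hat g(K)$, Lemma~\ref{lem:glue} shows that $\hat h:M\to\mathcal E$ is an isomorphism. It is p.r., because $K$ and $\theta$ are p.r.\ and $\theta(K)=Q$ is disjoint from $K$.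
\end{proof}

\section{Infima}\label{sec:inf}

Let $\mathcal D$ be a lower bound with induced p.r.\ isomorphisms $\hat f,\hat g:\mathcal D\to M$, and suppose that a final interval $K$ is moved off itself. The element $n$ with $\hat g(n)=\pi_s$ may arrive long before time $T_{s+1}$, so it must be sent to another point of the cell $V_s$, and then all elements that $\hat g$ sends into $V_s$ have to be rerouted. Between two ticks the cell receives no new points, while new elements of $\mathcal D$ keep arriving in positions that we cannot foresee. The standard remedy is bisection: if $2^R-1$ points are available in a row, then $R$ elements arriving one at a time can be placed in an order-preserving way by always taking the middle point of the relevant stretch. For $R=2$, the first element takes the middle one of three points, and the second finds a point on whichever side it belongs. So we need the number of arrivals to be logarithmic in the size of the cell. The map $\hat g$ bounds it only by the size of the cell. The map $\hat f$ gives the logarithmic bound if it sends these elements to the left of $K$.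

\begin{lemma}\label{lem:reroute}
Let $j\ge1$ and $K=J_j^*=(c,d)$. Let $\mathcal D$ be punctual and let $\hat f,\hat g:\mathcal D\to M$ be p.r.\ isomorphisms such that $I=\hat f\hat g^{-1}(K)$ lies to the left of $K$. Then $\mathcal D\le_{pr}\mathcal A_\emptyset$.
\end{lemma}

\begin{proof}
Elements of $\mathcal D$ are numbers $n$; the sign $\le$ and the word ``least'' refer to the usual order of $\mathbb N$. Let
\[
\rho(n)=1+\max_{n'\le n}\big(\hat f(n')+\hat g(n')\big),
\]
and let $t(n)$ be the largest $t$ with $T_t\le\rho(n)$. Both functions are p.r., nondecreasing and unbounded, and the points $\hat f(n'),\hat g(n')$ with $n'\le n$ are created by time $\rho(n)<T_{t(n)+1}$. We construct a p.r.\ isomorphism $\hat h:\mathcal D\to M$ with $u_\emptyset(\hat h(n))\le\rho(n)$ for all but finitely many $n$. Then $e_\emptyset^{-1}\hat h:\mathcal D\to\mathcal A_\emptyset$ is p.r.\ by Lemma~\ref{lem:schedule}(b).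

If $\hat g(n)$ lies in no cell contained in $K$, let $\hat h(n)=\hat g(n)$; by Lemma~\ref{lem:final}(c), $u_\emptyset(\hat h(n))\le\hat g(n)\le\rho(n)$ with finitely many exceptions. By Lemma~\ref{lem:glue} it remains to define, for each cell $V\subseteq K$, an isomorphism $\hat h$ from $D=\hat g^{-1}(V)$ onto $V$ that satisfies the bound, by a rule that is p.r.\ uniformly in $V$. Fix $V=V_s=(a,b)\subseteq K$.

\emph{Demand.} For $n\in D$ we have $T_s\le u(\hat g(n))\le\rho(n)$ by Lemma~\ref{lem:cells}(c), so $t(n)\ge s$. Let $D[n]=\{n'\in D:n'\le n\}$ and $N_t=|I\cap P_{t+1}|$. The map $\hat f$ sends $D$ into $I$, and it sends $D[n]$ injectively into $I\cap P_{t(n)+1}$. Hence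
\begin{equation}\label{eq:demand}
|D[n]|\le N_{t(n)} .
\end{equation}

\emph{Supply.} Let $\mathrm{Av}_s=(V\cap P_{s+1})\setminus\{\pi_s\}$ and $\mathrm{Av}_t=V\cap P_{t+1}$ for $t>s$. These sets of \emph{available} points increase with $t$. Every $x\in\mathrm{Av}_t$ has $u_\emptyset(x)\le T_t$, since $V$ contains no filler, $\pi_s$ is its only delayable point, and $u_\emptyset(\pi_s)=T_{s+1}$. A block $B\subseteq V$ created at tick $t\ge s$ lies in $\mathrm{Av}_t$ and to the right of $I$, so $|B|\ge2^{N_t}$ by Lemma~\ref{lem:growth}. Together with Lemma~\ref{lem:cells}(d) this gives:
\begin{equation}\label{eq:supply}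
\begin{array}{l}
|\mathrm{Av}_s|\ge2^{N_s}\text{; and for }t>s\text{ every interval }(v,w)\subseteq V\text{ with }v,w\in P_t\\
\text{contains at least }2^{N_t}\text{ points of }\mathrm{Av}_t .
\end{array}
\end{equation}

\emph{The rule.} We define $\hat h(n)$ by recursion on $n\in D$. Let $t=t(n)$ and $D'=D[n]\setminus\{n\}$, and let $\hat h$ be defined and order preserving on $D'$. The \emph{slots} of $D'$ are the intervals between consecutive elements of $\hat h(D')\cup\{a,b\}$. The position of $n$ among the elements of $D'$ in the order of $\mathcal D$ determines the slot $(v,w)$ into which $n$ must go. Let $y$ be the least number in $(V\cap P_t)\setminus\hat h(D')$, if there is one.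
\begin{itemize}
\item \emph{Catch.} If $y$ exists, $y\in(v,w)$ and $v,w\in P_t$, let $\hat h(n)=y$.
\item \emph{Bisect.} Otherwise let $k=|\mathrm{Av}_t\cap(v,w)|$ and let $\hat h(n)$ be the $\lceil k/2\rceil$-th point of $\mathrm{Av}_t\cap(v,w)$ from the left.
\end{itemize}
The first clause will make $\hat h$ onto; it fires only when the slot was replenished at tick $t$ on both sides of $y$.

\emph{The invariant.} We prove by induction on $n\in D$ that $\hat h(n)$ is defined and lies in $\mathrm{Av}_{t(n)}$, and that every slot of $D[n]$ contains at least $2^{N_{t(n)}-|D[n]|}-1$ points of $\mathrm{Av}_{t(n)}$. Let $t,D'$ be as above and $R=N_t-|D'|$, so $R\ge1$ by \eqref{eq:demand}. We claim first that every slot of $D'$ contains at least $2^R-1$ points of $\mathrm{Av}_t$. If $D'=\emptyset$, the only slot is $V$, and \eqref{eq:supply} gives $2^{N_t}$ points, because $a,b\in P_t$ when $t>s$. Otherwise let $n^-$ be the largest number in $D'$, so that $D'=D[n^-]$ and $s\le t(n^-)\le t$. If $t(n^-)=t$, the claim is the invariant for $n^-$. If $t(n^-)<t$, then $t>s$ and $\hat h(D')\subseteq\mathrm{Av}_{t(n^-)}\subseteq P_t$, so all slots have their endpoints in $P_t$ and \eqref{eq:supply}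 gives $2^{N_t}\ge2^R$ points in each.

The invariant for $n$ asks for $2^{R-1}-1$ points in each slot of $D[n]$. The slots other than the two parts of $(v,w)$ have $2^R-1$ points. If we catch, then $t>s$ because $V\cap P_s=\emptyset$, so $y\in V\cap P_t\subseteq\mathrm{Av}_t$, and each of $(v,y)$ and $(y,w)$ contains $2^{N_t}$ available points by \eqref{eq:supply}. If we bisect, then $k\ge2^R-1\ge1$, so the point exists, and it leaves $\lceil k/2\rceil-1\ge2^{R-1}-1$ available points on its left and $\lfloor k/2\rfloor\ge2^{R-1}-1$ on its right. This completes the induction. Consequently $\hat h:D\to V$ is an order embedding, and $u_\emptyset(\hat h(n))\le T_{t(n)}\le\rho(n)$.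

\emph{Onto.} Suppose that $y_0$ is the least number in $V\setminus\hat h(D)$. Choose $n_0\in D$ such that all smaller numbers in $V$ belong to $\hat h(D[n_0])$, and a tick $t^*>t(n_0)$ with $y_0\in P_{t^*}$; note $t^*>s$. The set $D^*=\{n'\in D:t(n')<t^*\}$ is finite, contains $n_0$, and is an initial segment of $D$ in the usual order. Let $(v,w)$ be the slot of $D^*$ that contains $y_0$. Its endpoints lie in $P_{t^*}$, since $a,b\in P_{s+1}$ and $\hat h(n')\in\mathrm{Av}_{t(n')}\subseteq P_{t^*}$ for $n'\in D^*$. The slot corresponds to an interval $E$ of the order $D\cong V$ between consecutive elements of $D^*$ (or an end of $D$); it is nonempty by density and disjoint from $D^*$. Let $n$ be the least number in $E$, $t=t(n)\ge t^*$ and $D'=D[n]\setminus\{n\}$. Then $D^*\subseteq D'$ and $D'\cap E=\emptyset$, so the slot of $D'$ into which $n$ must go is still $(v,w)$, and $v,w,y_0\in P_t$. Moreover $y_0$ is the least number in $(V\cap P_t)\setminus\hat h(D')$, because $D[n_0]\subseteq D'$. So the rule catches, and $\hat h(n)=y_0$, a contradiction.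

\emph{Primitive recursiveness.} Given $n$ and the values $\hat h(n')$ for $n'<n$, compute $\hat g(n)$ and decide by Lemma~\ref{lem:final}(d) whether it lies in a cell $V\subseteq K$. If it does, then $D'=\{n'<n:\hat g(n')\in V\}$, the position of $n$ is given by the p.r.\ order of $\mathcal D$, and $P_t$ and $\mathrm{Av}_t$ for $t=t(n)$ are read off the state at time $T_t\le\rho(n)$, as $V$ contains no filler. So $\hat h$ is defined by a course-of-values recursion with p.r.\ clauses.
\end{proof}

The interval $I$ does not occur in the rule. It enters only through \eqref{eq:demand} and \eqref{eq:supply}, which guarantee that bisection never runs out of points.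

\begin{proposition}\label{prop:inf}
For p.r.\ sets $X,Y$, the presentation $\mathcal A_{X\cap Y}$ is an infimum of $\mathcal A_X$ and $\mathcal A_Y$.
\end{proposition}

\begin{proof}
Let $W=X\cap Y$. By Lemma~\ref{lem:delay}, $\mathcal A_W$ is a lower bound. Let $\mathcal D$ be punctual and let $f:\mathcal D\to\mathcal A_X$ and $g:\mathcal D\to\mathcal A_Y$ be p.r.\ isomorphisms. Then $\hat f=e_Xf$ and $\hat g=e_Yg$ are p.r.\ isomorphisms $\mathcal D\to M$, and Lemma~\ref{lem:schedule}(a) gives $u_X(\hat f(n))\le f(n)$ and $u_Y(\hat g(n))\le g(n)$. The automorphism $\gamma=\hat g\hat f^{-1}$ of $M$ is computable, say $\gamma=\sigma_j$. Let $K=J_{j+1}^*=(c,d)$, let $F$ be as in Lemma~\ref{lem:final}(c), and apply Lemma~\ref{lem:dichotomy}.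

\emph{Alternative (ii).} Here $\hat f^{-1}(V)=\hat g^{-1}(V)$ for all cells $V\subseteq K$. Let $H$ be the union of the cells $V\subseteq K$ whose type is in $X$, a p.r.\ set. Let $\hat h(n)=\hat g(n)$ if $\hat f(n)\in H$, and $\hat h(n)=\hat f(n)$ otherwise. This map is p.r., and it is an isomorphism $\mathcal D\to M$ by Lemma~\ref{lem:glue}. On $H$ we have $u_W=u_Y$, because a type in $X$ is in $W$ exactly if it is in $Y$; so if $\hat f(n)\in H$, then $\hat g(n)\in H$ and $u_W(\hat h(n))\le g(n)$. Outside $H\cup F$ we have $u_W=u_X$, because a delayable point there has its type outside $X$, hence outside $W$; so $u_W(\hat h(n))\le f(n)$ if $\hat f(n)\notin H\cup F$. By Lemma~\ref{lem:schedule}(b), $e_W^{-1}\hat h$ is p.r., and $\mathcal D\le_{pr}\mathcal A_W$.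

\emph{Alternative (i).} Here $\gamma(d)\preceq c$ or $\gamma(c)\succeq d$. In the first case $\hat g\hat f^{-1}(K)=\gamma(K)$ lies to the left of $K$, and Lemma~\ref{lem:reroute} applies with $\hat f$ and $\hat g$ exchanged. In the second case $\gamma^{-1}(d)\preceq c$, so $\hat f\hat g^{-1}(K)=\gamma^{-1}(K)$ lies to the left of $K$, and the lemma applies as stated. In both cases $\mathcal D\le_{pr}\mathcal A_\emptyset\le_{pr}\mathcal A_W$.
\end{proof}

Propositions \ref{prop:sup} and~\ref{prop:inf} give part (2) of Theorem~\ref{thm:main}. With Lemma~\ref{lem:dense} and Section~\ref{sec:order}, the theorem is proved.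

\section{From primitive recursive sets to distributive lattices}\label{sec:lattices}

\begin{proof}[Proof of Corollary~\ref{cor:main}]
Let $L$ be a countable distributive lattice. The Birkhoff--Stone representation theorem states that every distributive lattice is isomorphic to a family of subsets of some set $S$ that is closed under $\cup$ and $\cap$, with these operations as $\vee$ and $\wedge$. This is the only use of distributivity. Enlarging $S$, we may assume $S\ne\emptyset$. Let $B$ be the Boolean algebra of subsets of $S$ generated by the image of $L$; it is countable because $L$ is.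

Let $\mathcal C$ be the Boolean algebra of those subsets of $\mathbb N$ that are periodic with period a power of $2$. Its members are p.r. Every nonempty $Z\in\mathcal C$ splits into two disjoint nonempty members of $\mathcal C$: if $Z$ has period $2^k$ and $n\in Z$, take the residue class of $n$ modulo $2^{k+1}$ and its complement in $Z$, which contains $n+2^k$.

We embed $B$ into $\mathcal C$. List $B$ as $x_0,x_1,\dots$, let $B_0=\{\emptyset,S\}$, and let $B_{n+1}$ be generated by $B_n$ and $x_n$. These algebras are finite with union $B$. The atoms of $B_{n+1}$ are the nonempty sets among $\beta\cap x_n$ and $\beta\setminus x_n$ for atoms $\beta$ of $B_n$, so each atom of $B_n$ is an atom of $B_{n+1}$ or the union of two. An embedding $B_n\to\mathcal C$ amounts to a partition of $\mathbb N$ into nonempty sets $Z_\beta\in\mathcal C$ indexed by the atoms $\beta$ of $B_n$, with $x\mapsto\bigcup_{\beta\subseteq x}Z_\beta$. It extends to $B_{n+1}$ by splitting $Z_\beta$ whenever $\beta$ splits. Starting from $Z_S=\mathbb N$, the union of these embeddings is an embedding $B\to\mathcal C$.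

The composition $L\to B\to\mathcal C$ is injective and turns $\vee,\wedge$ into $\cup,\cap$. Compose it with $Z\mapsto\deg\mathcal A_Z$, which is injective and order preserving by Theorem~\ref{thm:main}(1) and sends unions to suprema and intersections to infima by Theorem~\ref{thm:main}(2). This is the required embedding. Conversely, there are only countably many p.r.\ relations on $\mathbb N$, so $\mathbf{PR}(\mathbb Q,<)$ is at most countable, and so is every lattice that embeds into it.
\end{proof}

\begin{thebibliography}{9}

\bibitem{DH} Dorzhieva, H., 2024.

\bibitem{KMN} Kalimullin, Melnikov, Ng, 2017.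

\bibitem{KoMN} Koh, Melnikov, Ng, 2024.

\bibitem{PS} \emph{Punctual Structures}, \texttt{http://lagrange.math.siu.edu/calvert/onlineseminar/Hammatt240215.pdf}.

\end{thebibliography}
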